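\title{The self-commutator of multiplication by $z$ on the Bergman space of an arbitrary bounded domain}

\begin{abstract}
Let $T_z$ be multiplication by $z$ on the Bergman space $A^2(G)$ of a bounded plane domain $G$. We prove that $\|[T_z^*,T_z]\|\le\operatorname{Area}(G)/(2\pi)$, which extends the Olsen--Reguera theorem from simply connected to arbitrary bounded domains. The proof embeds the Bergman space isometrically into a space of symmetric two-variable kernels on the circle by means of the difference quotient of a primitive, taken on the universal cover; averaging the multiplications in the two variables halves a Hardy-space estimate. The method also gives the bound $\operatorname{Area}(\varphi(G))/(2\pi)$ for a bounded analytic symbol $\varphi$, a refinement by a harmonic weight, and all cases of equality for $T_z$: disks from which a relatively closed polar set is removed.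
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{domain} is a connected open subset of $\mathbb C$. We write $dA=\frac1\pi\,dx\,dy$ and $\alpha(E)=\int_E dA=\operatorname{Area}(E)/\pi$, so that a disk of radius $R$ has $\alpha=R^2$. The \emph{Bergman space} $A^2(G)$ of a domain $G$ consists of the analytic functions $f$ in $G$ with $\|f\|^2=\int_G|f|^2\,dA<\infty$. The mean value property gives $|f(z)|\le\|f\|/r$ when the disk $B(z,r)$ lies in $G$, so $A^2(G)$ is a closed subspace of $L^2(G,dA)$; let $P_G$ be the orthogonal projection onto it.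

For a bounded analytic function $\varphi$ on $G$ let $T_\varphi f=\varphi f$ on $A^2(G)$. Then $T_\varphi^*f=P_G(\bar\varphi f)$, and since $|\varphi f|=|\bar\varphi f|$, the \emph{self-commutator} $[T_\varphi^*,T_\varphi]=T_\varphi^*T_\varphi-T_\varphi T_\varphi^*$ has the quadratic form
\begin{equation}\label{eq:dist}
\mathcal E_{G,\varphi}(f):=\langle[T_\varphi^*,T_\varphi]f,f\rangle=\|\varphi f\|^2-\|P_G(\bar\varphi f)\|^2=\operatorname{dist}\big(\bar\varphi f,A^2(G)\big)^2 .
\end{equation}
So the self-commutator is a positive operator, its norm is the least constant $c$ with $\mathcal E_{G,\varphi}(f)\le c\|f\|^2$, and it measures how far multiplication by $\bar\varphi$ throws a function out of the Bergman space. When $G$ is bounded and $\varphi(z)=z$ we write $\mathcal E_G$.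

Replacing $G$ by $\rho G+c$ replaces $T_z$, up to unitary equivalence, by $\rho T_z+c$, and so multiplies the norm of the self-commutator by $|\rho|^2$. Area scales in the same way, and Putnam's inequality indeed gives
\begin{equation}\label{eq:putnam}
\|[T_z^*,T_z]\|\le\operatorname{Area}(G)/\pi=\alpha(G).
\end{equation}
To see whether the constant is the right one, test it on the unit disk $\mathbb D$. The monomials are an orthogonal basis of $A^2(\mathbb D)$ with $\|z^k\|^2=\frac1{k+1}$. Hence $T_z^*z^k=\frac k{k+1}z^{k-1}$, and the self-commutator is diagonal: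
\begin{equation}\label{eq:eigen}
[T_z^*,T_z]z^k=\Big(\frac{k+1}{k+2}-\frac k{k+1}\Big)z^k=\frac{1}{(k+1)(k+2)}\,z^k .
\end{equation}
The norm is $\frac12$, half of what \eqref{eq:putnam} allows. On the Hardy space of the disk, where the monomials are orthonormal, the self-commutator of multiplication by $z$ is the projection onto the constants, of norm $1=\alpha(\mathbb D)$. The eigenvalues in \eqref{eq:eigen} also add up to $1$, but in the Bergman space this total is spread out and the largest share is $\frac12$. If the disk is extremal among domains of a given area, the constant in \eqref{eq:putnam} can be halved.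

The bound $\operatorname{Area}(G)/(2\pi)$ was conjectured for the Bergman space, and Olsen and Reguera proved it for bounded simply connected domains by a lengthy calculation with power series. The problem posed in \cite{SP} is to ``find the `book' proof of the Olsen--Reguera theorem, freeing it from the power series calculation and extending the result to arbitrary domains.'' We prove the bound for every bounded domain.

\begin{theorem}\label{thm:main}
For every bounded domain $G\subset\mathbb C$, the operator $T_z$ on $A^2(G)$ satisfies
\[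
\|[T_z^*,T_z]\|\le\frac{\operatorname{Area}(G)}{2\pi}.
\]
\end{theorem}

This is the case $\varphi(z)=z$ of the following statement, whose proof costs nothing more.

\begin{theorem}\label{thm:symbol}
For every domain $G\subset\mathbb C$ and every bounded analytic function $\varphi$ on $G$, the operator $T_\varphi$ on $A^2(G)$ satisfies $\|[T_\varphi^*,T_\varphi]\|\le\operatorname{Area}(\varphi(G))/(2\pi)$.
\end{theorem}

If $\varphi$ maps $\mathbb D$ conformally onto a bounded domain $G'$, the unitary map $f\mapsto(f\circ\varphi)\varphi'$ carries $T_z$ on $A^2(G')$ to $T_\varphi$ on $A^2(\mathbb D)$; so the simply connected case of Theorem~\ref{thm:main} is Theorem~\ref{thm:symbol} for injective symbols on the disk. The area of the image in Theorem~\ref{thm:symbol} is counted without multiplicity, and the bound can be attained by symbols that are not injective: for $\varphi=z^m$ and $f=z^{m-1}$ on $\mathbb D$, the function $\bar\varphi f=|z|^{2m-2}\bar z$ is orthogonal to all monomials, so $\mathcal E_{\mathbb D,\varphi}(f)=\|z^{2m-1}\|^2=\frac1{2m}=\frac12\|f\|^2$.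

The third result needs two definitions. The \emph{Cauchy transform} of a bounded measurable set $E$ is
\[
C_E(z)=\int_E\frac{dA(\zeta)}{z-\zeta},\qquad z\in\mathbb C .
\]
A set $E\subset\mathbb C$ is \emph{polar} if $\iint\log\frac1{|z-t|}\,d\mu(z)\,d\mu(t)=+\infty$ for every probability measure $\mu$ supported on a compact subset of $E$; that is, every compact subset of $E$ has logarithmic capacity zero. For a countable union of compact sets, such as a relatively closed subset of a disk, this is equivalent to $E\subset\{u=-\infty\}$ for some subharmonic $u\not\equiv-\infty$. A finite set is polar, since a probability measure on it has an atom. A segment is not, since $\log|x|$ is integrable on the line. Recall also that a subharmonic function with a harmonic majorant has a least one.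

\begin{theorem}\label{thm:refine}
Let $G$ be a bounded domain and $h_G$ the least harmonic majorant in $G$ of the subharmonic function $|C_G|^2$. Then $h_G\le\alpha(G)$ and
\[
\langle[T_z^*,T_z]f,f\rangle\le\frac12\int_G|f|^2h_G\,dA\qquad(f\in A^2(G)).
\]
Moreover, $\|[T_z^*,T_z]\|=\operatorname{Area}(G)/(2\pi)$ if and only if $G=\Delta\setminus E$ with $\Delta$ an open disk and $E\subset\Delta$ relatively closed and polar.
\end{theorem}

Thus a punctured disk gives equality, while the slit disk $\mathbb D\setminus[0,1)$, which has the area of the full disk, gives a norm smaller than $\frac12$.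

Section~\ref{sec:cauchy} obtains the constant $\alpha$ from the Cauchy transform, and Section~\ref{sec:disk} shows on the disk, by hand, where the factor $\frac12$ comes from. Sections~\ref{sec:cover}--\ref{sec:average} carry the argument out on domains with analytic boundary, Section~\ref{sec:general} passes to arbitrary domains, and Section~\ref{sec:equality} settles equality. Power series enter the proof only through the textbook identity \eqref{eq:LP0}; the monomials of Section~\ref{sec:disk} serve as an illustration.

\subsection*{Conventions and standard facts}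
Let $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$, so $\partial\bar\partial=\frac14\Delta$ is a quarter of the Laplacian. \emph{Weyl's lemma}: a locally integrable $u$ on an open set $W$ with $\int u\,\bar\partial\psi\,dA=0$ for all $\psi\in C_c^\infty(W)$ agrees almost everywhere with an analytic function. As $\overline{\langle\partial\psi,k\rangle}=\int k\,\bar\partial\bar\psi\,dA$, this lemma and integration by parts give, for $k\in L^2(G)$,
\begin{equation}\label{eq:weyl}
k\in A^2(G)\iff\langle\partial\psi,k\rangle=0\ \text{ for all }\psi\in C_c^\infty(G).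
\end{equation}
The circle $\mathbb T=\partial\mathbb D$ carries normalized arclength $m$, and $\mathcal P_z(w)=(1-|z|^2)/|z-w|^2$ is the Poisson kernel ($z\in\mathbb D$, $w\in\mathbb T$).
\begin{itemize}
\item[(H1)] The Hardy space $H^2$ consists of the analytic $F$ in $\mathbb D$ with $\sup_{r<1}\int_{\mathbb T}|F(r\zeta)|^2dm(\zeta)<\infty$. Such $F$ has radial limits almost everywhere, and they identify $H^2$ with a closed subspace of $L^2(\mathbb T,m)$ whose orthogonal complement is $\overline{zH^2}$. Let $P_+$ be the orthogonal projection onto $H^2$.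
\item[(H2)] If $Q$ is analytic in $\mathbb D$ and $|Q|\le c\,(1+|F_1|+\dots+|F_n|)$ with $F_i\in H^2$, then $Q\in H^2$; this is immediate from the definition.
\item[(H3)] (Fatou) A bounded harmonic function in $\mathbb D$ has radial limits almost everywhere and is their Poisson integral.
\end{itemize}

\section{The Cauchy transform and the constant $\alpha$}\label{sec:cauchy}

By \eqref{eq:dist}, we must approximate $\bar zf$ by analytic functions. The first idea is to approximate $\bar z$ itself, uniformly. The Cauchy transform supplies the error term, and area controls its size.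

\begin{lemma}\label{lem:cauchy}
Let $E$ be bounded and measurable. Then $C_E$ is continuous on $\mathbb C$ and $|C_E|\le\sqrt{\alpha(E)}$. If $\alpha(E)>0$ and equality holds at some point, then $E$ equals, up to a null set, a disk of radius $\sqrt{\alpha(E)}$. If $E$ is open, then $a_E(z):=\bar z-C_E(z)$ is analytic in $E$. For a disk $\Delta$ with center $c$, $C_\Delta(z)=\overline{z-c}$ in $\Delta$.
\end{lemma}

\begin{proof}
$C_E$ is the convolution of the bounded, compactly supported function $\frac1\pi\chi_E$ with the locally integrable function $1/z$, hence continuous. Since $\bar\partial(1/z)=\pi\delta_0$, we have $\bar\partial C_E=\chi_E$ in the sense of distributions. If $E$ is open, then $\bar\partial a_E=0$ in $E$, and $a_E$ is analytic by Weyl's lemma.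

For the bound we may assume $R:=\sqrt{\alpha(E)}>0$. Fix $z$ and choose $\theta$ with $e^{i\theta}C_E(z)=|C_E(z)|$. In the coordinate $s=e^{-i\theta}(z-\zeta)$, which differs from $\zeta$ by a rigid motion, $|C_E(z)|=\int_Eu\,dA$ with $u=\operatorname{Re}(1/s)$. Among sets of given area, the integral of $u$ is largest on a superlevel set of $u$. Now $u>\frac1{2R}$ means $|s|^2<2R\operatorname{Re}s$, so $B=\{u>\frac1{2R}\}$ is the disk $|s-R|<R$. It has $\alpha(B)=\alpha(E)$, whence $\alpha(E\setminus B)=\alpha(B\setminus E)$ and
\[
\int_Eu\,dA-\int_Bu\,dA=\int_{E\setminus B}u\,dA-\int_{B\setminus E}u\,dA\le\frac1{2R}\big(\alpha(E\setminus B)-\alpha(B\setminus E)\big)=0,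
\]
with strict inequality if $\alpha(B\setminus E)>0$, because $u>\frac1{2R}$ on $B$. The mean value property gives $\int_{|s-R|<\rho}s^{-1}dA=\rho^2/R$ for $\rho<R$, and $1/s$ is integrable on $B$, so $\int_Bu\,dA=R$. Thus $|C_E(z)|\le R$, and equality forces $\alpha(B\setminus E)=\alpha(E\setminus B)=0$.

Finally, the average of $1/(z-\zeta)$ over the circle $|\zeta-c|=\rho$ is $1/(z-c)$ if $\rho<|z-c|$ and $0$ if $\rho>|z-c|$. Integrating in $\rho$ gives $C_\Delta(z)=|z-c|^2/(z-c)$ for $z\in\Delta$.
\end{proof}

The lemma yields \eqref{eq:putnam} at once: $a_G$ is bounded and analytic in $G$, so $a_Gf\in A^2(G)$ and $\mathcal E_G(f)\le\|\bar zf-a_Gf\|^2=\|C_Gf\|^2\le\alpha(G)\|f\|^2$. This argument cannot give the factor $\frac12$: on the disk $\|C_{\mathbb D}z^k\|^2/\|z^k\|^2=\frac{k+1}{k+2}\to1$. What we shall use is the same argument in the Hardy space.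

\begin{lemma}\label{lem:hardy}
Let $U$ be a bounded open set, $\sigma:\mathbb D\to U$ analytic, and $u\in H^2$. Then, for the boundary functions,
$\|(I-P_+)(\bar\sigma u)\|_{L^2(\mathbb T)}^2\le\int_{\mathbb T}|C_U\circ\sigma|^2|u|^2\,dm$.
\end{lemma}

\begin{proof}
The function $a_U$ is continuous on $\mathbb C$ and analytic in $U$. So $a_U\circ\sigma$ is bounded and analytic in $\mathbb D$, with radial limits $\bar\sigma-C_U\circ\sigma$. By (H2), $(a_U\circ\sigma)u\in H^2$, so $(I-P_+)(\bar\sigma u)=(I-P_+)\big((C_U\circ\sigma)u\big)$.
\end{proof}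

\section{The disk by hand: where the factor $\frac12$ comes from}\label{sec:disk}

Let $G=\mathbb D$ and $\varphi(z)=z$. We work in $L^2(\mathbb T\times\mathbb T)$, where the monomials $z^iw^j$ ($i,j\in\mathbb Z$) are orthonormal. To $f$ with primitive $F$ attach the difference quotient
\[
X_f(z,w)=\frac{F(z)-F(w)}{z-w},\qquad\text{so that}\qquad X_{z^k}=\frac1{k+1}\sum_{i+j=k}z^iw^j\quad(i,j\ge0).
\]
Then $\|X_{z^k}\|^2=\frac{k+1}{(k+1)^2}=\|z^k\|^2_{A^2}$, and different $k$ give orthogonal kernels: $f\mapsto X_f$ is an isometry of $A^2(\mathbb D)$ into $H^2\otimes H^2$ (Douglas' formula). The single operator $T_z$ now has two counterparts, multiplication by $z$ and by $w$.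

Fix $f=z^k$, $X=X_f$, and $f_*=T_z^*f=\frac k{k+1}z^{k-1}$. Multiplying by $\bar z$ lowers the exponent $i$, and only the term $i=0$ leaves the Hardy space:
\[
\bar zX=\frac1{k+1}\sum_{i+j=k-1}z^iw^j+\frac{\bar zw^k}{k+1}=X_{f_*}+n,\qquad \bar wX=X_{f_*}+n^s,
\]
where $n=\bar zw^k/(k+1)$ and $n^s(z,w)=n(w,z)$. The analytic part of $\bar zX$ is again a difference quotient, that of $T_z^*f$, and the kernels $X_{f_*}$, $n$, $n^s$ are mutually orthogonal. On the other side, $zX$ is not $X_{zf}$, but $\langle zX,X_{zf}\rangle=\frac{k+1}{(k+1)(k+2)}=\|zf\|^2$, and by symmetry the same holds for $wX$. So for $Y_t=(tz+(1-t)w)X$ with $0\le t\le1$ we have $\|zf\|^2=\langle Y_t,X_{zf}\rangle\le\|Y_t\|\|zf\|$. On the torus $|tz+(1-t)w|=|t\bar z+(1-t)\bar w|$, and therefore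
\[
\|zf\|^2\le\|Y_t\|^2=\|X_{f_*}+tn+(1-t)n^s\|^2=\|f_*\|^2+\big(t^2+(1-t)^2\big)\|n\|^2 .
\]
Lemma~\ref{lem:hardy}, applied for each fixed $w$, gives $\|n\|^2\le\alpha(\mathbb D)\|X\|^2=\alpha(\mathbb D)\|f\|^2$. With one variable ($t=1$) we recover the constant $\alpha$. With the average ($t=\frac12$) the analytic parts add coherently while the two errors are orthogonal, and we obtain $\mathcal E_{\mathbb D}(f)\le\frac12\|n\|^2\le\frac12\alpha(\mathbb D)\|f\|^2$. Here $\frac12\|n\|^2=\frac1{2(k+1)^2}$, against the true value $\frac1{(k+1)^2(k+2)}$ from \eqref{eq:eigen}. They agree for $f=1$, where $X=1$, $n=\bar z$ and $Y_{1/2}=\frac12(z+w)=X_z$.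

Three things must be supplied in general. On a multiply connected domain $f$ need not have a primitive; we pass to the universal cover, where the difference $F(z)-F(w)$ is invariant under deck transformations even if $F$ is not (Sections~\ref{sec:cover} and \ref{sec:isometry}). The splitting $\bar zX_f=X_{f_*}+n$ must be proved for a general symbol without monomials; a Dirichlet problem does this (Section~\ref{sec:split}). Both steps need a smooth boundary, which an exhaustion removes at the end.

\section{Bordered domains and kernels on the universal cover}\label{sec:cover}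

Call a bounded domain $D$ \emph{bordered} if every $p\in\partial D$ has a neighborhood $N$ and a conformal map $\psi:N\to\mathbb D$ with $\psi(p)=0$ that takes $N\cap D$ onto the upper half of $\mathbb D$ and $N\cap\partial D$ onto $(-1,1)$. Such an $N$ is a \emph{standard neighborhood} of $p$; replacing $N$ by $\psi^{-1}(r\mathbb D)$ and $\psi$ by $\psi/r$ makes it as small as we like. The boundary of a bordered domain is a finite disjoint union of analytic Jordan curves with $D$ on one side. In Sections~\ref{sec:cover}--\ref{sec:average}, $D$ is a fixed bordered domain.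

By the uniformization theorem there is a holomorphic covering map $\tau:\mathbb D\to D$. Its deck group $\Gamma$, the group of M\"obius automorphisms $\gamma$ of $\mathbb D$ with $\tau\circ\gamma=\tau$, is countable, and only the identity has a fixed point in $\mathbb D$. Over a simply connected domain $W\subset D$ the components of $\tau^{-1}(W)$ are the images of the branches $W\to\mathbb D$ of $\tau^{-1}$, and any two branches differ by an element of $\Gamma$. Cover $D$ by countably many disks contained in $D$, choose disjoint Borel subsets of them that cover $D$, and lift each by one branch. This gives a Borel set $\Sigma\subset\mathbb D$ that $\tau$ maps bijectively onto $D$, with $\mathbb D=\bigsqcup_\gamma\gamma\Sigma$.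

The kernels will live on the circle, so we need the same structure there. Let $\Omega\subset\mathbb T$ be the set of $\zeta$ having a neighborhood $O$ to which $\tau$ extends holomorphically and injectively with $\tau(O\cap\mathbb T)\subset\partial D$. The set $\Omega$ is open in $\mathbb T$, and it is $\Gamma$-invariant because each $\gamma$ is conformal near $\overline{\mathbb D}$ and preserves $\mathbb T$.

\begin{lemma}\label{lem:omega}
\textup{(a)} $m(\mathbb T\setminus\Omega)=0$. \textup{(b)} If $\zeta,\zeta'\in\Omega$ and $\tau(\zeta)=\tau(\zeta')$, there is exactly one $\gamma\in\Gamma$ with $\gamma\zeta=\zeta'$. \textup{(c)} There is a Borel set $\Phi\subset\Omega$ with $\Omega=\bigsqcup_\gamma\gamma\Phi$, and $m(\Phi)>0$.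
\end{lemma}

\begin{proof}
\emph{Branches extend to the boundary.} Let $p\in\partial D$ have the standard neighborhood $N$, and let $\phi:N\cap D\to\mathbb D$ be a branch of $\tau^{-1}$. Then $|\phi(z)|\to1$ as $z$ tends to a point of $N\cap\partial D$: if $\phi(z_j)\to\zeta_0\in\mathbb D$, then $z_j=\tau(\phi(z_j))\to\tau(\zeta_0)\in D$. So on a small upper half-disk about $0$ there is an analytic branch $\ell$ of $\log(\phi\circ\psi^{-1})$, with $\operatorname{Re}\ell<0$ and $\operatorname{Re}\ell\to0$ on the diameter. Schwarz reflection extends $\ell$ to the full disk, with $\operatorname{Re}\ell=0$ on the diameter and $\operatorname{Re}\ell>0$ below it. If $\ell'(0)=0$, then $\ell(s)-\ell(0)=cs^k+\cdots$ with $c\ne0$ and $k\ge2$, and $\operatorname{Re}\ell$ would take both signs in the upper half-disk. Hence $\phi$ extends conformally to a neighborhood $N'$ of $p$, sending $N'\cap D$ into $\mathbb D$, the arc $I=N'\cap\partial D$ into $\mathbb T$, and the rest of $N'$ outside $\overline{\mathbb D}$. The inverse map extends $\tau$ to $\phi(N')$, so $\phi(I)\subset\Omega$ and $\tau(\phi(q))=q$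 for $q\in I$.

(a) By (H3), $\tau$ has a radial limit $p\in\overline D$ at almost every $\zeta\in\mathbb T$. Suppose $p\in D$, and let $B'\subset B''\subset D$ be a closed and an open disk about $p$. A tail of the radius lies in $\tau^{-1}(B')$ and is connected, so it lies in the image of $B'$ under one branch over $B''$; this image is compact in $\mathbb D$, which is absurd. So $p\in\partial D$. A tail of the radius then lies in one component $\phi(N\cap D)$ of $\tau^{-1}(N\cap D)$, and $r\zeta=\phi(\tau(r\zeta))\to\phi(p)$. Thus $\zeta=\phi(p)\in\Omega$.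

(b) Let $p=\tau(\zeta)$, let $O$ be as in the definition of $\Omega$, take a standard neighborhood $N\subset\tau(O)$ of $p$, and let $\lambda:N\to O$ be the local inverse. The connected set $\lambda(N\cap D)$ misses $\mathbb T$, since $\tau(O\cap\mathbb T)\subset\partial D$, and it contains the points of $\mathbb D$ near $\zeta$; so it lies in $\mathbb D$. Thus $\phi_\zeta=\lambda|_{N\cap D}$ is a branch of $\tau^{-1}$ with limit $\zeta$ at $p$. Construct $\phi_{\zeta'}$ in the same way on a common $N$. Some $\gamma\in\Gamma$ has $\gamma\phi_\zeta=\phi_{\zeta'}$, and letting $z\to p$ gives $\gamma\zeta=\zeta'$. For uniqueness it suffices to show that $\gamma\zeta=\zeta$ forces $\gamma=\mathrm{id}$. For $z\in D$ near $p$, both $\phi_\zeta(z)$ and $\gamma\phi_\zeta(z)$ lie in $O$, where $\tau$ is injective, and both are mapped to $z$. So $\gamma$ fixes the point $\phi_\zeta(z)\in\mathbb D$.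

(c) Cover the compact set $\partial D$ by finitely many arcs $I_k$ with extended branches $\phi_k$ as in the first step, choose disjoint Borel sets $B_k\subset I_k$ that cover $\partial D$, and put $\Phi=\bigcup_k\phi_k(B_k)$. Since $\tau\circ\phi_k$ is the identity on $I_k$, the map $\tau:\Phi\to\partial D$ is a bijection. By (b), each $\zeta\in\Omega$ is $\gamma\zeta_0$ for exactly one pair $(\gamma,\zeta_0)\in\Gamma\times\Phi$. If $m(\Phi)$ were $0$, the countable union $\Omega$ would be null, contrary to (a).
\end{proof}

Every M\"obius automorphism $\gamma$ of $\mathbb D$ satisfies $|\gamma z-\gamma w|^2=|\gamma'(z)||\gamma'(w)||z-w|^2$ on $\overline{\mathbb D}$ and $1-|\gamma z|^2=|\gamma'(z)|(1-|z|^2)$. Dividing, $\mathcal P_{\gamma z}(\gamma w)|\gamma'(w)|=\mathcal P_z(w)$. If $b\ge0$ is a bounded Borel function on $\Omega$ with $b\circ\gamma=b$ for all $\gamma\in\Gamma$, the substitution $w\mapsto\gamma w$ and Lemma~\ref{lem:omega} give the unfolding formula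
\begin{equation}\label{eq:unfold}
\sum_\gamma\int_\Phi b\,\mathcal P_{\gamma z}\,dm=\sum_\gamma\int_{\gamma^{-1}\Phi}b\,\mathcal P_z\,dm=\int_{\mathbb T}b\,\mathcal P_z\,dm\qquad(z\in\mathbb D).
\end{equation}

We now describe the space that replaces $L^2(\mathbb T\times\mathbb T)$. A measurable function $X$ on $\{(z,w)\in\Omega\times\Omega:z\ne w\}$ is an \emph{automorphic kernel} if $(z-w)X(z,w)$ is invariant under $(z,w)\mapsto(\gamma z,\gamma w)$ for all $\gamma\in\Gamma$. For two such kernels, $Q=X\overline Y$ satisfies $Q(\gamma z,\gamma w)|\gamma'(z)||\gamma'(w)|=Q(z,w)$, so $Q\,dm\,dm$ is invariant under the diagonal action of $\Gamma$. The integral of $|X|^2$ over the whole torus therefore counts the same mass once for each $\gamma$ and is infinite when $\Gamma$ is infinite and $X\ne0$. We integrate instead over the fundamental set $\mathbb T\times\Phi$: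
\[
\langle X,Y\rangle=\int_{w\in\Phi}\int_{z\in\mathbb T}X\overline Y\,dm(z)\,dm(w),\qquad\|X\|^2=\langle X,X\rangle .
\]
This definition treats $z$ and $w$ differently, whereas the averaging argument rests on their symmetry. The next lemma restores it. Put $X^s(z,w)=X(w,z)$, and for a bounded $\Gamma$-invariant Borel function $b$ on $\Omega$ put $(b_1X)(z,w)=b(z)X(z,w)$ and $(b_2X)(z,w)=b(w)X(z,w)$. These kernels are again automorphic, and $(b_1X)^s=b_2X^s$.

\begin{lemma}\label{lem:swap}
Let $X,Y$ be automorphic and $Q=X\overline Y$. If $Q\ge0$, or if $\|X\|,\|Y\|<\infty$, then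
\begin{equation}\label{eq:swap}
\int_{w\in\Phi}\int_{z\in\mathbb T}Q\,dm(z)\,dm(w)=\int_{z\in\Phi}\int_{w\in\mathbb T}Q\,dm(w)\,dm(z).
\end{equation}
Consequently $\|X^s\|=\|X\|$ and $\langle X^s,Y^s\rangle=\langle X,Y\rangle$.
\end{lemma}

\begin{proof}
Split $\mathbb T$, up to a null set, into the sets $\gamma\Phi$ and substitute $(z,w)\mapsto(\gamma z,\gamma w)$:
\[
\int_{w\in\Phi}\int_{z\in\mathbb T}Q=\sum_\gamma\int_{w\in\Phi}\int_{z\in\gamma\Phi}Q=\sum_\gamma\int_{w\in\gamma^{-1}\Phi}\int_{z\in\Phi}Q=\int_{z\in\Phi}\int_{w\in\mathbb T}Q .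
\]
For $Q\ge0$ Tonelli's theorem justifies this. If the norms are finite, $|Q|$ has the same invariance and finite integral $\le\|X\|\|Y\|$, so all sums and integrals converge absolutely. Renaming the variables turns the right side of \eqref{eq:swap} into $\langle X^s,Y^s\rangle$.
\end{proof}

\section{The isometry $f\mapsto X_f$}\label{sec:isometry}

Let $\mathcal S$ be the space of $f\in C^\infty(\overline D)$ that are analytic in $D$. For $f\in\mathcal S$ let $F$ be an analytic function in $\mathbb D$ with $F'=(f\circ\tau)\tau'$. All derivatives of $F$ extend continuously to $\mathbb D\cup\Omega$. From $\tau\circ\gamma=\tau$ we get $(F\circ\gamma)'=F'$, so $F\circ\gamma-F$ is a constant, a period of $f\,dz$. It need not vanish: for $f=1/z$ on an annulus about $0$, $F=\log\tau$ changes by $\pm2\pi i$ under a generator of $\Gamma$. But it cancels in $F(z)-F(w)$, so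
\[
X_f(z,w)=\frac{F(z)-F(w)}{z-w}
\]
is an automorphic kernel. It is symmetric, linear in $f$, and independent of the choice of $F$. The measure $|F'|^2dA$ on $\mathbb D$ is $\Gamma$-invariant, and changing variables by $\tau$ gives
\begin{equation}\label{eq:cov}
\int_\Sigma|F'|^2(u\circ\tau)\,dA=\int_D|f|^2u\,dA\qquad(u\text{ bounded and measurable on }D).
\end{equation}

To compare a boundary integral of $F$ with an area integral of $F'$ we use the Littlewood--Paley identities. For analytic $F=\sum a_kz^k$ in $\mathbb D$, polar coordinates and the integrals $\int_0^1t^{k-1}(1-t)\,dt=\frac1{k(k+1)}$, $\int_0^1t^{k-1}\log\frac1t\,dt=\frac1{k^2}$ give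
\begin{equation}\label{eq:LP0}
\int_{\mathbb D}|F'|^2(1-|z|^2)\,dA=\sum_{k\ge1}\frac k{k+1}|a_k|^2,\qquad\int_{\mathbb D}|F'|^2\log\frac1{|z|^2}\,dA=\sum_{k\ge1}|a_k|^2 .
\end{equation}
So $F\in H^2$ if and only if the first integral is finite, and then the second equals $\int_{\mathbb T}|F-F(0)|^2dm$. Let $a\in\mathbb D$ and apply this to $F\circ\omega$, where $\omega(z)=\frac{a-z}{1-\bar az}$ is an involution. Since $|\omega'|=\mathcal P_a$ on $\mathbb T$ and $1-|\omega(z)|^2=x_a(z):=\frac{(1-|z|^2)(1-|a|^2)}{|1-\bar az|^2}\ge\frac{1-|a|}{1+|a|}(1-|z|^2)$ with a matching upper bound, $F\circ\omega\in H^2$ when $F\in H^2$, and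
\begin{equation}\label{eq:LP}
\int_{\mathbb T}|F-F(a)|^2\,\mathcal P_a\,dm=\int_{\mathbb D}|F'(z)|^2\log\frac1{1-x_a(z)}\,dA(z).
\end{equation}
The left side is $1-|a|^2$ times the squared norm of the difference quotient of $F$ at the interior point $a$. Letting $a$ tend to a boundary point computes the norm of $X_f(\cdot,w)$.

\begin{lemma}\label{lem:fiber}
Let $f\in\mathcal S$. Then $F\in H^2$. For each $w\in\Omega$, the function $z\mapsto X_f(z,w)$, defined in $\mathbb D$ by the same formula, belongs to $H^2$, and
\begin{equation}\label{eq:fiber}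
\int_{\mathbb T}|X_f(z,w)|^2dm(z)=J_f(w):=\int_{\mathbb D}|F'(z)|^2\,\mathcal P_z(w)\,dA(z).
\end{equation}
\end{lemma}

\begin{proof}
The Dirichlet integral of $F$ over $\mathbb D$ counts $\|f\|^2$ once for each $\gamma$, so the weight $1-|z|^2$ has to absorb the sum. Since $\mathcal P_z(w)\ge\frac14(1-|z|^2)$, formula \eqref{eq:unfold} with $b=1$ gives $\sum_\gamma(1-|\gamma z|^2)\le4/m(\Phi)$. By invariance of $|F'|^2dA$ and \eqref{eq:cov},
\[
\int_{\mathbb D}|F'|^2(1-|z|^2)\,dA=\int_\Sigma|F'(z)|^2\sum_\gamma(1-|\gamma z|^2)\,dA(z)\le\frac4{m(\Phi)}\|f\|^2<\infty,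
\]
and $F\in H^2$. Fix $w\in\Omega$ and choose $\varepsilon,M>0$ such that $\mathbb T\cap\overline{B(w,\varepsilon)}\subset\Omega$ and $|F'|\le M$ on the convex set $\Lambda=\mathbb D\cap B(w,\varepsilon)$; thus $F$ is $M$-Lipschitz on $\overline\Lambda$. Then $|X_f(\cdot,w)|\le M$ on $\Lambda$ and $|X_f(\cdot,w)|\le\varepsilon^{-1}(|F|+|F(w)|)$ on $\mathbb D\setminus\Lambda$, so $X_f(\cdot,w)\in H^2$ by (H2).

Put $a=rw$ in \eqref{eq:LP} and divide by $1-r^2$:
\begin{equation}\label{eq:prelimit}
\int_{\mathbb T}\frac{|F(z)-F(rw)|^2}{|z-rw|^2}\,dm(z)=\int_{\mathbb D}|F'|^2\kappa_r\,dA,\qquad\kappa_r=\frac1{1-r^2}\log\frac1{1-x_{rw}} .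
\end{equation}
Let $r\to1$. On the left, the integrand tends to $|X_f(z,w)|^2$ for almost every $z$. It is at most $M^2$ on $\mathbb T\cap B(w,\varepsilon)$; elsewhere $|z-rw|\ge\varepsilon/2$ for $r$ near $1$, and it is at most a constant times $|F|^2+1$. By dominated convergence the left side tends to the left side of \eqref{eq:fiber}.

On the right, $x_{rw}(z)=(1-r^2)(1-|z|^2)/|w-rz|^2\to0$, so $\kappa_r(z)\to\mathcal P_z(w)$ pointwise. Near $w$ there is no evident dominating function, but the integrals match: $\int_{\mathbb D}\kappa_r\,dA=1$ by \eqref{eq:prelimit} for the function $z$ in place of $F$, and $\int_{\mathbb D}\mathcal P_z(w)\,dA(z)=\mathcal P_0(w)=1$ by the mean value property of the positive harmonic function $z\mapsto\mathcal P_z(w)$. By Scheff\'e's lemma (nonnegative functions that converge pointwise, with converging integrals, converge in $L^1$), $\kappa_r\to\mathcal P_{\cdot}(w)$ in $L^1(\mathbb D)$. As $|F'|\le M$ on $\Lambda$, the integrals over $\Lambda$ converge. On $\mathbb D\setminus\Lambda$ we have $|w-rz|\ge\varepsilon-(1-r)\ge\varepsilon/2$ for $r$ near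 $1$, so $x_{rw}\le4(1-r^2)(1-|z|^2)/\varepsilon^2\le\frac12$; since $\log\frac1{1-x}\le2x$ on $[0,\frac12]$, this gives $\kappa_r\le8(1-|z|^2)/\varepsilon^2$. The function $|F'|^2(1-|z|^2)$ is integrable, and dominated convergence applies.
\end{proof}

Integrating \eqref{eq:fiber} over $\Phi$ and unfolding gives the isometry. We include a boundary weight, which will be needed to estimate the error kernel.

\begin{proposition}\label{prop:isometry}
Let $\beta\ge0$ be continuous on $\partial D$ and let $h$ be the function continuous on $\overline D$ and harmonic in $D$ with $h=\beta$ on $\partial D$. For $f\in\mathcal S$,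
\begin{equation}\label{eq:weighted}
\int_{w\in\Phi}\int_{z\in\mathbb T}\beta(\tau(z))\,|X_f(z,w)|^2\,dm(z)\,dm(w)=\int_D|f|^2h\,dA .
\end{equation}
In particular $\langle X_f,X_k\rangle=\int_Df\bar k\,dA$ for $f,k\in\mathcal S$.
\end{proposition}

\begin{proof}
The function $h$ exists because $\partial D$ is smooth. Let $b=\beta\circ\tau$ on $\Omega$. Apply \eqref{eq:swap} to $Q=|(\sqrt b)_1X_f|^2$, then the symmetry of $X_f$ with \eqref{eq:fiber}, the invariance of $|F'|^2dA$, and \eqref{eq:unfold}. The left side of \eqref{eq:weighted} becomes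
\[
\int_\Phi b\,J_f\,dm=\int_\Sigma|F'(\zeta)|^2\sum_\gamma\int_\Phi b\,\mathcal P_{\gamma\zeta}\,dm\,dA(\zeta)=\int_\Sigma|F'(\zeta)|^2\int_{\mathbb T}b\,\mathcal P_\zeta\,dm\,dA(\zeta).
\]
The function $h\circ\tau$ is bounded and harmonic in $\mathbb D$, with radial limits $b$ on the set $\Omega$ of full measure. By (H3) the inner integral is $h(\tau(\zeta))$, and \eqref{eq:cov} proves \eqref{eq:weighted}. The case $\beta=h=1$ gives $\|X_f\|=\|f\|$; polarize.
\end{proof}

\section{Splitting $\bar\sigma X_f$}\label{sec:split}

Let $\varphi$ be analytic in a neighborhood of $\overline D$, let $U$ be a bounded open set with $\varphi(D)\subset U$, and put $\sigma=\varphi\circ\tau$. The function $\sigma$ is bounded, $\Gamma$-invariant, analytic in $\mathbb D$ and smooth up to $\Omega$.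

We must recognize $X_{f_*}$, with $f_*=T_\varphi^*f$, as the analytic part of $\overline{\sigma(z)}X_f$, and for this we need a concrete description of the Bergman projection. By \eqref{eq:weyl}, the functions orthogonal to $A^2(D)$ should be the derivatives $\partial v$ of functions $v$ vanishing on $\partial D$. Writing $\bar\varphi f=f_*+\partial v$ and applying $\bar\partial$ determines $v$ by a Dirichlet problem. (On the disk with $\varphi=z$, $f=z^k$, the solution is $v=(|z|^2-1)z^k/(k+1)$, and $\bar zz^k-\partial v=\frac k{k+1}z^{k-1}$.) Integrating this decomposition on the cover costs an unknown antianalytic function, and on the circle $v$ disappears.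

\begin{lemma}\label{lem:split}
Let $f\in\mathcal S$ and $f_*=P_D(\bar\varphi f)$. Then $f_*\in\mathcal S$, and the kernel
\[
n:=\bar\sigma_1X_f-X_{f_*}
\]
is automorphic, has finite norm, and satisfies $n(\cdot,w)\perp H^2$ in $L^2(\mathbb T)$ for every $w\in\Omega$. Moreover,
\begin{equation}\label{eq:nfiber}
\int_{\mathbb T}|n(z,w)|^2dm(z)\le\int_{\mathbb T}|C_U(\sigma(z))|^2|X_f(z,w)|^2dm(z)\qquad(w\in\Omega).
\end{equation}
\end{lemma}

\begin{proof}
\emph{The projection.} On a bounded domain with smooth boundary, the problem $\Delta v=4\overline{\varphi'}f$, $v|_{\partial D}=0$, whose right side lies in $C^\infty(\overline D)$, has a solution $v\in C^\infty(\overline D)$ (elliptic regularity). The function $f_0=\bar\varphi f-\partial v$ lies in $C^\infty(\overline D)$ and $\bar\partial f_0=\overline{\varphi'}f-\frac14\Delta v=0$, so $f_0\in\mathcal S$. A function in $C^1(\overline D)$ vanishing on the smooth boundary is a limit in the Sobolev norm $W^{1,2}$ of functions $v_j\in C_c^\infty(D)$. By \eqref{eq:weyl}, $\partial v_j\perp A^2(D)$, so $\partial v\perp A^2(D)$ and $f_0=f_*$.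 Hence $X_{f_*}$ is defined, and $n$ is automorphic of finite norm by Proposition~\ref{prop:isometry}.

\emph{Integration on the cover.} Let $F_*'=(f_*\circ\tau)\tau'$ and $V=v\circ\tau$. By the chain rule $\partial V=((\partial v)\circ\tau)\tau'$, so $F_*'=\bar\sigma F'-\partial V$. As $\partial(\bar\sigma F)=\bar\sigma F'$, we get $\partial(\bar\sigma F-F_*-V)=0$, that is,
\[
\bar\sigma F-F_*-V=\overline\Psi\quad\text{with $\Psi$ analytic in }\mathbb D .
\]
Since $\sigma$ and $V$ are bounded and $F,F_*\in H^2$ by Lemma~\ref{lem:fiber}, (H2) gives $\Psi\in H^2$. Also $\Psi$ is smooth up to $\Omega$, and there $V=0$, so $\overline\Psi=\bar\sigma F-F_*$ on $\Omega$. This is where the boundary condition on $v$ is used.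

\emph{Division by $z-w$.} Fix $w\in\Omega$ and put $H_w=\Psi-\overline{F(w)}\,\sigma+\overline{F_*(w)}\in H^2$. For $z\in\Omega$,
\[
\overline{H_w(z)}=\overline{\sigma(z)}\big(F(z)-F(w)\big)-\big(F_*(z)-F_*(w)\big),
\]
so $H_w(w)=0$ and $(z-w)n(z,w)=\overline{H_w(z)}$ for $z\neq w$. On $\mathbb T$ we have $z-w=z(1-w\bar z)$, hence $n(z,w)=\overline{zQ(z)}$ with $Q=H_w/(1-\bar wz)$, analytic in $\mathbb D$. Note $|1-\bar wz|=|z-w|$. On a small set $\Lambda=\mathbb D\cap B(w,\varepsilon)$ the function $H_w$ is Lipschitz up to the boundary and vanishes at $w$, so $Q$ is bounded there; on $\mathbb D\setminus\Lambda$, $|Q|\le\varepsilon^{-1}|H_w|$. By (H2), $Q\in H^2$, and $n(\cdot,w)\in\overline{zH^2}$ is orthogonal to $H^2$. The smoothness of $\partial D$, $f$ and $\varphi$ up to the boundary is what makes this division possible.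

Finally $X_{f_*}(\cdot,w)\in H^2$, so $n(\cdot,w)=(I-P_+)\big(\bar\sigma X_f(\cdot,w)\big)$, and \eqref{eq:nfiber} is Lemma~\ref{lem:hardy}.
\end{proof}

\section{Averaging the two variables}\label{sec:average}

\begin{proposition}\label{prop:nice}
Let $D,\varphi,U$ be as in Section~\ref{sec:split}, and let $h$ be continuous on $\overline D$ and harmonic in $D$ with $h=|C_U\circ\varphi|^2$ on $\partial D$. For $f\in\mathcal S$, with $n$ as in Lemma~\ref{lem:split},
\[
\mathcal E_{D,\varphi}(f)\le\tfrac12\|n\|^2\le\tfrac12\int_D|f|^2h\,dA\le\tfrac12\alpha(U)\|f\|^2 .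
\]
\end{proposition}

\begin{proof}
Write $X=X_f$ and $X_*=X_{f_*}$. All kernels below have finite norm.

\emph{Step 1: $\langle\sigma_iX_f,X_k\rangle=\langle\varphi f,k\rangle$ for $f,k\in\mathcal S$ and $i=1,2$.} For each $w$, $n(\cdot,w)\perp X_k(\cdot,w)\in H^2$, so $\langle n,X_k\rangle=0$ and, by Proposition~\ref{prop:isometry},
$\langle\bar\sigma_1X_f,X_k\rangle=\langle X_{f_*},X_k\rangle=\langle f_*,k\rangle=\langle\bar\varphi f,k\rangle$.
Interchange $f$ and $k$ and conjugate: $\langle\sigma_1X_f,X_k\rangle=\langle X_f,\bar\sigma_1X_k\rangle=\langle f,\bar\varphi k\rangle=\langle\varphi f,k\rangle$. The case $i=2$ follows from Lemma~\ref{lem:swap}, since $(\sigma_1X_f)^s=\sigma_2X_f$ and $X_k^s=X_k$.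

Take $k=\varphi f\in\mathcal S$ and $Y=\frac12(\sigma_1X+\sigma_2X)$. Then $\|\varphi f\|^2=\langle Y,X_{\varphi f}\rangle\le\|Y\|\,\|\varphi f\|$, so $\|\varphi f\|\le\|Y\|$.

\emph{Step 2: $X_*$, $n$, $n^s$ are mutually orthogonal.} Step 1 showed $\langle n,X_*\rangle=0$, and Lemma~\ref{lem:swap} gives $\langle n^s,X_*\rangle=\langle n,X_*\rangle=0$ and $\|n^s\|=\|n\|$. The kernel $n^s$ is antianalytic in the second variable, so to pair it with $n=\bar\sigma_1X-X_*$ we integrate first in $w$, where the factor $\sigma(z)$ is a constant. By \eqref{eq:swap} and the symmetry of $X$,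
\[
\langle n^s,\bar\sigma_1X\rangle=\int_{z\in\Phi}\sigma(z)\int_{w\in\mathbb T}n(w,z)\,\overline{X(w,z)}\,dm(w)\,dm(z)=0,
\]
because $n(\cdot,z)\perp H^2\ni X(\cdot,z)$. Hence $\langle n^s,n\rangle=\langle n^s,\bar\sigma_1X\rangle-\langle n^s,X_*\rangle=0$.

\emph{Step 3: the average.} We have $\bar\sigma_1X=X_*+n$ and, swapping, $\bar\sigma_2X=X_*+n^s$. Pointwise $|\sigma(z)+\sigma(w)|=|\overline{\sigma(z)}+\overline{\sigma(w)}|$, so
\[
\|Y\|^2=\big\|\tfrac12(\bar\sigma_1X+\bar\sigma_2X)\big\|^2=\big\|X_*+\tfrac12n+\tfrac12n^s\big\|^2=\|f_*\|^2+\tfrac12\|n\|^2 .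
\]
With Step 1 and \eqref{eq:dist}, $\mathcal E_{D,\varphi}(f)=\|\varphi f\|^2-\|f_*\|^2\le\frac12\|n\|^2$.

\emph{Step 4: the size of $n$.} Integrate \eqref{eq:nfiber} over $w\in\Phi$ and apply \eqref{eq:weighted} with $\beta=|C_U\circ\varphi|^2$ on $\partial D$; this gives $\|n\|^2\le\int_D|f|^2h\,dA$. By Lemma~\ref{lem:cauchy}, $\beta\le\alpha(U)$, so $h\le\alpha(U)$ by the maximum principle.
\end{proof}

\section{Arbitrary domains}\label{sec:general}

Level sets of a Green function are analytic curves, which makes them the natural source of bordered subdomains. Recall that the Green function $g_W(\cdot,p)$ of a bounded domain $W$ is positive and harmonic in $W\setminus\{p\}$, that $g_W(z,p)+\log|z-p|$ is harmonic near $p$, and that $g_W(z,p)\to0$ as $z$ tends to a regular boundary point. A point $q\in\partial W$ is regular if it is an endpoint of a segment contained in $\mathbb C\setminus W$. A general $G$ may be unbounded or have irregular boundary points, so we first replace it by unions of squares.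

\begin{lemma}\label{lem:exhaust}
Every domain $G\subset\mathbb C$ contains bordered domains $D_j$ with $\overline{D_j}\subset G$ such that each compact subset of $G$ lies in $D_j$ for all large $j$.
\end{lemma}

\begin{proof}
It suffices to find, for a given compact $K\subset G$, a bordered $D$ with $K\subset D$ and $\overline D\subset G$; then apply this to compact sets $K_j\subset\operatorname{int}K_{j+1}$ with union $G$.

Fix $p\in G$. Let $U_i$ be the interior of the union of all closed squares of the dyadic grid of side $2^{-i}$ that lie in $G\cap[-i,i]^2$. The $U_i$ increase, as each square splits into four squares of the next grid, and their union is $G$, as for large $i$ all grid squares containing a given point lie in $G\cap[-i,i]^2$. For large $i$ let $W_i$ be the component of $U_i$ containing $p$; the $W_i$ increase. If $q\in G$, a path in $G$ from $p$ to $q$ is compact, so it lies in some $U_i$, and $q\in W_i$. Hence $K\subset W:=W_i$ for some $i$. A point $q\in\partial W$ is not in $U_i$, so some closed grid square containing $q$ was not selected, and its interior misses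 $U_i$. The segment from $q$ to the center of that square lies outside $W$. Thus every boundary point of $W$ is regular.

Let $g=g_W(\cdot,p)$, with $g(p)=+\infty$. The critical points of $g$ are the zeros of $\partial g$, which is analytic in the domain $W\setminus\{p\}$ and has a pole at $p$; so there are countably many critical values. Choose a noncritical $\varepsilon$ with $0<\varepsilon<\min_Kg$ and let $D=\{g>\varepsilon\}$. Then $K\subset D$, and $\overline D$ is a compact subset of $W$ because $g\to0$ at $\partial W$. Each $q\in\partial D$ has $g(q)=\varepsilon$, and near $q$ we can write $g-\varepsilon=\operatorname{Im}\psi_0$ with $\psi_0$ analytic, $\psi_0(q)=0$, $\psi_0'(q)\ne0$; a multiple $\psi_0/\delta$, restricted to the preimage of a small disk $B(0,\delta)$, is a chart as in the definition of a bordered domain. Finally $D$ is connected: on a component not containing $p$, $g$ would be harmonic with boundary values $\varepsilon$, hence equal to $\varepsilon$ by the maximum principle.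
\end{proof}

The Bergman projections of the $D_j$ are hard to compare with that of $G$, but the description \eqref{eq:dist} of $\mathcal E$ as a distance needs only one good competitor.

\begin{lemma}\label{lem:lsc}
Let $G$, $D_j$ be as in Lemma~\ref{lem:exhaust}, $\varphi$ bounded and analytic on $G$, and $f\in A^2(G)$. Then $\mathcal E_{G,\varphi}(f)\le\liminf_j\mathcal E_{D_j,\varphi}(f|_{D_j})$.
\end{lemma}

\begin{proof}
Pass to a subsequence along which the lower limit is a limit. Let $k_j=P_{D_j}(\bar\varphi f)$, so $\|k_j\|_{L^2(D_j)}\le\|\varphi f\|$. By the mean value estimate, the $k_j$ are uniformly bounded on each compact subset of $G$ for large $j$. By normal families and a diagonal choice, a further subsequence converges locally uniformly in $G$ to an analytic $k$. Since $\chi_{D_j}\to1$ pointwise in $G$, Fatou's lemma gives $k\in A^2(G)$ and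
\[
\mathcal E_{G,\varphi}(f)\le\int_G|\bar\varphi f-k|^2dA\le\liminf_j\int_{D_j}|\bar\varphi f-k_j|^2dA=\liminf_j\mathcal E_{D_j,\varphi}(f|_{D_j}).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:symbol}]
If $\varphi$ is constant, the commutator is $0$. Otherwise $U=\varphi(G)$ is open by the open mapping theorem (here connectedness of $G$ is used) and bounded. For $f\in A^2(G)$, both $f$ and $\varphi$ are analytic near $\overline{D_j}$, and $\varphi(D_j)\subset U$. Proposition~\ref{prop:nice} gives $\mathcal E_{D_j,\varphi}(f|_{D_j})\le\frac12\alpha(U)\|f\|^2$, and Lemma~\ref{lem:lsc} gives $\mathcal E_{G,\varphi}(f)\le\frac12\alpha(U)\|f\|^2$. This is Theorem~\ref{thm:symbol}. For bounded $G$ the symbol $\varphi(z)=z$ is bounded, which gives Theorem~\ref{thm:main}.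
\end{proof}

\begin{proof}[Proof of the inequalities in Theorem~\ref{thm:refine}]
In $G$ we have $C_G=\bar z-a_G$, so $\bar\partial C_G=1$, $\partial C_G=-a_G'$, $\partial\bar\partial C_G=0$, and
$\partial\bar\partial|C_G|^2=|\bar\partial C_G|^2+|\partial C_G|^2=1+|a_G'|^2>0$.
Thus $|C_G|^2$ is subharmonic. The constant $\alpha(G)$ is a harmonic majorant by Lemma~\ref{lem:cauchy}, so $h_G$ exists and $0\le h_G\le\alpha(G)$. Apply Proposition~\ref{prop:nice} on $D_j$ with $\varphi(z)=z$ and $U=G$, and let $h_j$ be the function $h$ there. On $\partial D_j\subset G$ we have $h_j=|C_G|^2\le h_G$, so $h_j\le h_G$ in $D_j$ by the maximum principle. Hence $\mathcal E_{D_j}(f|_{D_j})\le\frac12\int_G|f|^2h_G\,dA$ for all $j$, and Lemma~\ref{lem:lsc} concludes.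
\end{proof}

\section{The cases of equality}\label{sec:equality}

Let $G$ be a bounded domain and $R=\sqrt{\alpha(G)}$; the bound of Theorem~\ref{thm:main} is $R^2/2$. For an open disk $\Delta$ with center $c$ and radius $\rho$,
\begin{equation}\label{eq:greendisk}
g_\Delta(z,t)=\log\Big|\frac{\rho^2-(z-c)\overline{(t-c)}}{\rho\,(z-t)}\Big|\le\log(2\rho)+\log\frac1{|z-t|} .
\end{equation}
If $\mu\ne0$ is a finite positive measure on a compact set $K\subset\Delta$, its \emph{Green potential} $q=\int g_\Delta(\cdot,t)\,d\mu(t)$ is positive and lower semicontinuous in $\Delta$, harmonic in $\Delta\setminus K$, tends to $0$ at $\partial\Delta$, and differs from the logarithmic potential $\int\log\frac1{|z-t|}\,d\mu(t)$ by a function bounded in $\Delta$. We use three facts on polar sets.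
\begin{itemize}
\item[(P1)] A polar Borel set has zero area. Otherwise it contains a compact set of positive area, on which normalized area measure has a potential bounded above, since $\log|z|$ is locally integrable.
\item[(P2)] A compact set that is not polar carries a probability measure, its equilibrium measure, whose logarithmic potential is bounded above on $\mathbb C$.
\item[(P3)] (Evans' theorem) A nonempty compact polar set $K$ carries a probability measure whose logarithmic potential is $+\infty$ at every point of $K$.
\end{itemize}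

\subsection*{The norm is attained}
If $h_G<R^2$ everywhere, the refined inequality gives $\mathcal E_G(f)<\frac12R^2\|f\|^2$ for each $f\ne0$, but the supremum could still be $\frac12R^2$ along functions concentrating at the boundary. Compactness excludes this.

\begin{lemma}\label{lem:compact}
The operator $B:A^2(G)\to L^2(G)$, $Bf=\bar zf-P_G(\bar zf)$, is compact. If $B\neq0$, there is $f\ne0$ with $\mathcal E_G(f)=\|[T_z^*,T_z]\|\,\|f\|^2$.
\end{lemma}

\begin{proof}
Let $W_0^{1,2}(G)$ be the closure of $C_c^\infty(G)$ in the Sobolev norm. For $\psi\in C_c^\infty(G)$, two integrations by parts give $\|\partial\psi\|=\|\bar\partial\psi\|$, and $|\partial\psi|^2+|\bar\partial\psi|^2=\frac12|\nabla\psi|^2$; so $\|\partial\psi\|^2=\frac14\int|\nabla\psi|^2dA$. As $G$ is bounded, Poincar\'e's inequality $\|\psi\|\le c\,\|\nabla\psi\|$ holds, so $\|\partial\psi\|$ is equivalent to the Sobolev norm. Hence $\partial$ is an isomorphism of $W_0^{1,2}(G)$ onto the closure of $\partial C_c^\infty(G)$, which is $A^2(G)^\perp$ by \eqref{eq:weyl}. Write $Bf=\partial v$; the map $f\mapsto v\in W_0^{1,2}(G)$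 is bounded and linear. Since $\partial(z\bar f)=\bar f$, we have $\int\partial\psi\,z\bar f\,dA=-\int\psi\bar f\,dA$ for test functions $\psi$, and by approximation
\[
\|Bf\|^2=\langle Bf,\bar zf\rangle=\int_G\partial v\,z\bar f\,dA=-\int_Gv\bar f\,dA\le\|v\|\,\|f\| .
\]
If $f_j\to0$ weakly, then $v_j\to0$ weakly in $W_0^{1,2}(G)$, hence strongly in $L^2(G)$ by Rellich's theorem (again $G$ is bounded), and $\|Bf_j\|\to0$. So $B$ is compact. By \eqref{eq:dist}, $\mathcal E_G(f)=\|Bf\|^2$ and $\|[T_z^*,T_z]\|=\|B\|^2$. Take unit vectors $f_j$ with $\|Bf_j\|\to\|B\|$ and a weak limit $f$ of a subsequence; then $\|f\|\le1$ and $\|Bf\|=\|B\|>0$, so $\|f\|=1$.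
\end{proof}

\subsection*{Equality forces a disk minus a polar set}
Suppose $\|[T_z^*,T_z]\|=R^2/2$, attained at $f\ne0$. Then
$\frac12R^2\|f\|^2=\mathcal E_G(f)\le\frac12\int_G|f|^2h_G\,dA$,
while $h_G\le R^2$, $h_G$ is continuous and the zeros of $f$ are isolated; so $h_G\equiv R^2$. The constant $\sup_G|C_G|^2$ is a harmonic majorant of $|C_G|^2$, so it is at least $R^2$, and by continuity $|C_G(z_0)|=R$ for some $z_0\in\overline G$. By Lemma~\ref{lem:cauchy}, $G$ equals up to a null set an open disk $\Delta=B(c,R)$. The open null set $G\setminus\overline\Delta$ is empty, so the open set $G$ lies in $\Delta$. Put $E=\Delta\setminus G$, a relatively closed null set. Then $|C_G|^2=|C_\Delta|^2=|z-c|^2$ in $\Delta$.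

It remains to see that a nonpolar $E$ pushes the least harmonic majorant of $|z-c|^2$ in $G$ below $R^2$. Suppose some compact $K\subset E$ is not polar. By (P2) and \eqref{eq:greendisk}, a positive multiple of its equilibrium measure has Green potential $q$ in $\Delta$ with $0<q\le1$. Let $\varepsilon=R^2-\max_K|z-c|^2>0$ and $u=R^2-\varepsilon q$, which is harmonic in $\Delta\setminus K\supset G$. The function $u-|z-c|^2$ is superharmonic in $\Delta\setminus K$, and its lower limit at each boundary point is $\ge0$: at $\partial\Delta$ because $q\to0$, and at points of $K$ because $u\ge R^2-\varepsilon=\max_K|z-c|^2$. By the minimum principle $u\ge|z-c|^2=|C_G|^2$ in $G$, so $h_G\le u<R^2$, a contradiction. Hence $E$ is polar.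

\subsection*{A disk minus a polar set gives equality}
We show that a polar set is invisible to the Bergman space. To apply Weyl's lemma across it we need cutoff functions whose gradients are small in $L^2$; they come from the potential in (P3).

\begin{lemma}\label{lem:cutoff}
Let $K$ be compact and polar. There are $\chi_t\in C_c^\infty(\mathbb C)$, $t>0$, with $0\le\chi_t\le1$ and $\chi_t=1$ near $K$, such that $\chi_t\to0$ pointwise off $K$ and $\int|\nabla\chi_t|^2dx\,dy\to0$ as $t\to\infty$.
\end{lemma}

\begin{proof}
If $K=\emptyset$ take $\chi_t=0$. Otherwise let $B_0$ be an open disk containing $K$ and $q$ the Green potential in $B_0$ of the measure in (P3). Then $q=+\infty$ on $K$, and by lower semicontinuity $\{q>s\}$ is a neighborhood of $K$ for every $s$. Fix a nondecreasing $\lambda\in C^\infty(\mathbb R)$ with $\lambda=0$ on $(-\infty,1]$ and $\lambda=1$ on $[2,\infty)$. Put $\chi_t=\lambda(q/t)$ on $B_0\setminus K$, $\chi_t=1$ on $K$, and $\chi_t=0$ off $B_0$. It equals $1$ on $\{q>2t\}$ and vanishes near $\partial B_0$, so it is smooth with compact support; and $\chi_t(z)=0$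 once $t>q(z)$.

Let $0<a<b$ be regular values of $q$ on $B_0\setminus K$. The set $\{a\le q\le b\}$ is compact in $B_0\setminus K$, and $S=\{a<q<b\}$ has smooth boundary $\{q=a\}\cup\{q=b\}$, on which the outer normal derivative of $q$ is $-|\nabla q|$ and $|\nabla q|$ respectively. Let $\ell(s)=\int_{q=s}|\nabla q|\,|dz|$. Green's formula gives $0=\int_S\Delta q=\ell(b)-\ell(a)$, so $\ell(s)=\ell$ is the same for all regular values, and $\int_S|\nabla q|^2dx\,dy=b\ell-a\ell$. By Sard's theorem we may let $a\uparrow t$ and $b\downarrow2t$ through regular values: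
\[
\int|\nabla\chi_t|^2dx\,dy\le\frac{\sup\lambda'^2}{t^2}\int_{t\le q\le2t}|\nabla q|^2dx\,dy\le\frac{\ell\sup\lambda'^2}{t}\to0.\qedhere
\]
\end{proof}

Let $G=\Delta\setminus E$ be a domain, with $\Delta=B(c,\rho)$ and $E$ relatively closed and polar. By (P1), $E$ is null, so $\rho=R$ and $L^2(G)=L^2(\Delta)$. Let $f\in A^2(G)$ and $\psi\in C_c^\infty(\Delta)$, and take $\chi_t$ from Lemma~\ref{lem:cutoff} for the compact polar set $K=E\cap\operatorname{supp}\psi$. The support of $(1-\chi_t)\psi$ is a compact subset of $\Delta$ that misses $E$, so $(1-\chi_t)\psi\in C_c^\infty(G)$ and $\int f\,\bar\partial\big((1-\chi_t)\psi\big)dA=0$. By the product rule,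
\[
\int f\,(1-\chi_t)\,\bar\partial\psi\,dA=\int f\psi\,\bar\partial\chi_t\,dA .
\]
As $t\to\infty$ the left side tends to $\int f\,\bar\partial\psi\,dA$ by dominated convergence, and the right side is at most $\|f\|\sup|\psi|\,\|\bar\partial\chi_t\|_{L^2}\to0$. By Weyl's lemma $f$ extends analytically to $\Delta$, so $A^2(G)=A^2(\Delta)$ with the same norm.

For $k\in A^2(\Delta)$ the mean value property gives $\langle k,\overline{z-c}\rangle=\int_\Delta k(z)(z-c)\,dA=0$. Since the constant $\bar c$ lies in $A^2(\Delta)$,
\[
\mathcal E_G(1)=\|\overline{z-c}\|^2=\int_0^Rr^2\,2r\,dr=\frac{R^4}2=\frac{R^2}2\,\|1\|^2 .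
\]
With Theorem~\ref{thm:main}, $\|[T_z^*,T_z]\|=R^2/2=\operatorname{Area}(G)/(2\pi)$. This completes the proof of Theorem~\ref{thm:refine}. \qed

\begin{thebibliography}{1}
\bibitem{SP} \emph{Selected Problems in Classical Function Theory}, \texttt{http://shell.cas.usf.edu/\textasciitilde cbenetea/SPCFT.pdf}.
\end{thebibliography}
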